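# R-polynomials with coefficients larger than binomial coefficients

## 1. Coxeter systems, reflections and Bruhat order

Throughout, $(W,S)$ is a Coxeter system. For $s\ne s'$ in $S$ we write $m(s,s')\in\{2,3,\dots,\infty\}$ for the order of $ss'$; the generators commute exactly when $m(s,s')=2$. The length $\ell(w)$ is the least number of letters in a word in $S$ that represents $w$; a word that attains it is called reduced. Recall that $\ell(ws)=\ell(w)\pm1$ and $\ell(sw)=\ell(w)\pm 1$ for $s\in S$.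

*Example.* In the symmetric group on three letters, $S=\{s,t\}$ with $m(s,t)=3$, and $sts=tst$ has length $3$. At the other extreme is the universal Coxeter group on $r$ generators, where every $m(s,s')$ is $\infty$: every word without two equal adjacent letters is reduced.

**Definition (reflections, Bruhat order).** The set of reflections is $T=\bigcup_{w\in W}w^{-1}Sw$. Write $u\to w$ if $w=ut$ for some $t\in T$ and $\ell(u)<\ell(w)$. The Bruhat order is defined by $u\le w$ if there are $v_0,\dots,v_k\in W$ with $u=v_0\to v_1\to\cdots\to v_k=w$.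

*Example.* With $m(s,t)=3$ we have $T=\{s,t,sts\}$. Here $s\to st$ because $st=s\cdot t$, and $s\to ts$ because $ts=s\cdot(sts)$. The whole order is $e<s,t<st,ts<sts$, with every element of one length below every element of the next.

From the definition, $u\le w$ implies $\ell(u)\le\ell(w)$, with equality only if $u=w$. For $s\in S$ the relation $ws<w$ means the same as $\ell(ws)<\ell(w)$, and similarly for $sw<w$. We put
$$d=d(u,w)=\ell(w)-\ell(u).$$

We use the following textbook facts. References are to Björner–Brenti, *Combinatorics of Coxeter Groups*, written [BB].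

**Exchange condition.** If $s_1\cdots s_k$ is a reduced word of $w$ and $p\in S$ satisfies $pw<w$, then $pw$ is represented by the word with one letter $s_i$ deleted. *Example:* for $w=sts=tst$, with $m(s,t)=3$ and $p=t$, $tw=st$, the word $sts$ with its last letter deleted.

**Tits' theorem** [BB, Thm 3.3.1]. A braid move replaces a factor $ss's\cdots$ with $m(s,s')<\infty$ letters by $s'ss'\cdots$ with the same number of letters. A word is reduced unless some sequence of braid moves produces a factor $ss$, and any two reduced words of one element are related by braid moves. *Example:* if $m(s,t)\ge3$, no braid move applies to the two-letter word $st$, so it is the only reduced word of its element.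

Braid moves do not change the set of letters of a word. So the **support** $\operatorname{supp}(w)$, the set of letters in a reduced word of $w$, does not depend on the word. *Example:* $\operatorname{supp}(sts)=\{s,t\}$.

**Subword property** [BB, Thm 2.2.2]. Fix a reduced word of $w$. Then $u\le w$ if and only if some reduced word of $u$ is a subword of it (letters in the same order, gaps allowed). In particular $s\le w$ iff $s\in\operatorname{supp}(w)$, and $x\le w$ implies $\operatorname{supp}(x)\subseteq\operatorname{supp}(w)$. There are only finitely many $x\le w$. Reversing words gives $u\le w\iff u^{-1}\le w^{-1}$. *Example:* if $m(s,t)\ge3$, then $ts\not\le st$, since $ts$ has only one reduced word and it is not a subword of $st$.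

**Lifting property** [BB, Prop. 2.2.7]. If $u\leq w$, $ws<w$ and $us>u$, then $u\le ws$ and $us\le w$. *Example:* with $m(s,t)=3$, $w=sts$ and $u=t$ we have $us=ts>t$; indeed $t\le st=ws$ and $ts\le sts$.

Lifting has a companion: if $u\le w$, $ws<w$ and $us<u$, then $us\le ws$. To see this, apply lifting to $us$: it satisfies $us<u\le w$ and $(us)s>us$, so $us\le ws$.

## 2. R-polynomials and the binomial bound

**Definition ($R$-polynomials).** The $R$-polynomials $\{R_{u,w}(q)\mid u,w\in W\}\subseteq\mathbb Z[q]$ form the unique family of polynomials such that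

- (i) $R_{u,w}(q)=0$ if $u\not\le w$;
- (ii) $R_{u,w}(q)=1$ if $u=w$;
- (iii) if $s\in S$ satisfies $ws<w$, then
$$R_{u,w}=\begin{cases}R_{us,ws}&\text{if }us<u,\\ qR_{us,ws}+(q-1)R_{u,ws}&\text{if }us>u.\end{cases}\tag{1}$$

Each use of (1) shortens $w$ by one letter, so $R_{u,w}$ is computed by peeling letters off the right end of a reduced word of $w$. At each step we only need to know whether $us<u$ and, if not, whether $us\le ws$.

*Example.* $R_{e,s}=qR_{s,e}+(q-1)R_{e,e}=q-1$. For $s\ne t$, $R_{e,st}=qR_{t,s}+(q-1)R_{e,s}=(q-1)^2$, because $t\not\le s$. Also $R_{t,st}=R_{e,s}=q-1$, by the first case of (1).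

Write $[q^n]f$ for the coefficient of $q^n$ in $f$. We take $\binom Nj=0$ unless $0\le j\le N$. In these examples the coefficients are binomial coefficients up to sign. The following statement is a conjecture of Brenti: for $u<w$ and all nonnegative integers $n$,
$$\bigl|[q^n]R_{u,w}(q)\bigr|\le\binom{\deg R_{u,w}(q)}{n}.\tag{2}$$
It appears in "ANALYTIC APPROACH FOR BRENTI'S CONJECTURE ON $R$-POLYNOMIALS" (http://www.math.titech.ac.jp/~tosho/Preprints/pdf/167.pdf), and (2) is known for $n=1$ and $n=2$ (Brenti). The problem is to prove or disprove (2) for all $n$. In other words: does an $R$-polynomial of degree $d$ always have coefficients bounded by those of $(q+1)^d$?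

## 3. Words in two letters, computed by hand

Let $s\ne t$, with $m(s,t)$ large enough for the words below to be reduced: $m\ge3$ for $sts$, $m\ge4$ for $stst$, $m\ge5$ for $ststs$.

*Length 3.* Peel the last $s$: $R_{e,sts}=qR_{s,st}+(q-1)R_{e,st}$. Next, $R_{s,st}=qR_{st,s}+(q-1)R_{s,s}=q-1$. So
$$R_{e,sts}=(q-1)^3+q(q-1)=q^3-2q^2+2q-1 .$$

*Length 4.* $R_{e,stst}=qR_{t,sts}+(q-1)R_{e,sts}$. Here $R_{t,sts}=qR_{ts,st}+(q-1)R_{t,st}=(q-1)^2$, because $ts\not\le st$. So
$$R_{e,stst}=(q-1)^4+2q(q-1)^2=q^4-2q^3+2q^2-2q+1 .$$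

*Length 5.* $R_{e,ststs}=qR_{s,stst}+(q-1)R_{e,stst}$. Peeling $t$, $R_{s,stst}=qR_{st,sts}+(q-1)R_{s,sts}$, where $R_{st,sts}=qR_{sts,st}+(q-1)R_{st,st}=q-1$ and $R_{s,sts}=R_{e,st}=(q-1)^2$. So $R_{s,stst}=(q-1)^3+q(q-1)$ and
$$R_{e,ststs}=(q-1)^5+3q(q-1)^3+q^2(q-1)=q^5-2q^4+2q^3-2q^2+2q-1.$$

All coefficients are far below the binomial ones. Each polynomial came out as a combination of terms $q^m(q-1)^{d-2m}$ with nonnegative coefficients; this will be the right way to look at them.

## 4. The surplus term in the triangle inequality, and the expansion in $q^m(q-1)^{d-2m}$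

The obvious plan is induction with (1). Suppose (2) holds for shorter $w$, with degree equal to $d$ (we prove this below). If $us<u$ nothing changes. If $us>u$ and $us\le ws$, the triangle inequality gives
$$|[q^n]R_{u,w}|\le\binom{d-1}{n}+\binom{d-1}{n-1}+\binom{d-2}{n-1}=\binom dn+\binom{d-2}{n-1}.$$
The first two terms add up exactly to the desired bound, and the surplus $\binom{d-2}{n-1}$ comes from $qR_{us,ws}$. The induction stops exactly at the steps with $us\le ws$. For $u=e$, $w=sts$, $n=1$ it gives $4$, while the bound is $3$ and the true value is $2$. So signs matter, and the next lemma keeps track of them.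

**Lemma 1 (expansion).** Let $u\le w$. There are unique integers $a_m=a_m(u,w)$ with
$$R_{u,w}=\sum_{0\le m\le d/2}a_m\,q^m(q-1)^{d-2m}.\tag{3}$$
They satisfy $a_m\ge0$ and $a_0=1$; hence $R_{u,w}$ is monic of degree $d$. Put $a_m(u,w)=0$ if $m<0$, if $2m>d$, or if $u\not\le w$. Then for all $u,w\in W$, all $m$, and every $s\in S$ with $ws<w$,
$$a_m(u,w)=\begin{cases}a_m(us,ws)&\text{if }us<u,\\ a_m(u,ws)+a_{m-1}(us,ws)&\text{if }us>u.\end{cases}\tag{4}$$

*Proof.* **Uniqueness.** The polynomial $q^m(q-1)^{d-2m}$ vanishes at $q=0$ to order exactly $m$, so for fixed $d$ these polynomials are linearly independent.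

**Existence and (4) for $u\le w$.** We use induction on $\ell(w)$. If $w=e$ then $u=e$, $R=1$ and $a_0=1$. Let $w\ne e$ and let $s$ be any generator with $ws<w$.

If $us<u$, then $us\le ws$ by the companion of lifting, $d(us,ws)=d$, and $R_{u,w}=R_{us,ws}$. So the expansion of $R_{us,ws}$ is the one we want.

If $us>u$, then $u\le ws$ by lifting, and $d(u,ws)=d-1$. Multiplying $q^m(q-1)^{(d-1)-2m}$ by $q-1$ gives $q^m(q-1)^{d-2m}$. If $us\le ws$, then $d(us,ws)=d-2$, and multiplying $q^{m-1}(q-1)^{(d-2)-2(m-1)}$ by $q$ gives $q^m(q-1)^{d-2m-1+1}=q^m(q-1)^{d-2m}$. So (1) gives an expansion whose coefficients are those in the second line of (4). They vanish for $2m>d$: then $2m>d-1$ and $2(m-1)>d-2$.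

In both cases the coefficients are nonnegative, and $a_0(u,w)$ equals $a_0(us,ws)=1$ or $a_0(u,ws)+0=1$. By uniqueness, (4) holds for every such $s$.

**(4) for $u\not\le w$.** We must check that the right side is $0$. Let $us<u$. If $us\le ws$ held, then $us\le w$, $(us)s>us$ and $ws<w$, so lifting would give $u=(us)s\le w$, a contradiction. Let $us>u$. If $u\le ws$ or $us\le ws$ held, then $u\le ws<w$, a contradiction.

**Degree.** The $m$-th term of (3) has degree $d-m$, and $a_0=1$. $\square$

So the right side of (2) is $\binom dn$. Replacing $q$ by $1/q$ in (3) gives $q^d\cdot q^{-m}(q^{-1}-1)^{d-2m}=q^{m}(1-q)^{d-2m}$, and therefore $q^dR_{u,w}(1/q)=(-1)^dR_{u,w}(q)$. For $u\le w$ define integers $c_n=c_n(u,w)$ by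
$$R_{u,w}=\sum_{n}(-1)^nc_n\,q^{d-n},\qquad c_n=0\text{ for }n>d\text{ or }n<0 .$$
By the symmetry, $[q^n]R_{u,w}=(-1)^d[q^{d-n}]R_{u,w}$, that is,
$$[q^n]R_{u,w}=(-1)^{d-n}c_n.\tag{5}$$
Since $[q^{d-n}]\,q^m(q-1)^{d-2m}=(-1)^{n-m}\binom{d-2m}{n-m}$, we get
$$c_n=\sum_{0\le m\le d/2}(-1)^ma_m\binom{d-2m}{n-m}.\tag{6}$$
In particular $c_0=1$ and $c_1=d-a_1$. Question (2) asks whether $|c_n|\le\binom dn$ always.

Formula (6) begins $c_n=\binom dn-a_1\binom{d-2}{n-1}+a_2\binom{d-4}{n-2}-\cdots$. The surplus terms counted by $a_1$ are subtracted, so at first they help. They do harm only if the subtraction overshoots $-\binom dn$. Suppose $a_m=0$ for $m\ge2$ and write $a=a_1$. Then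
$$c_n=\binom dn\left(1-a\,\frac{n(d-n)}{d(d-1)}\right),$$
which is below $-\binom dn$ exactly when $a\,n(d-n)>2d(d-1)$. For even $d$ and $n=d/2$ this says $a>8(d-1)/d$, so $a=8$ is enough. We want **eight units of $a_1$ and no $a_2,a_3,\dots$ to compensate**.

Take $u=e$. By (4), $a_1(e,w)=a_1(e,ws)+[s\le ws]$, where $[P]$ is $1$ if $P$ holds and $0$ otherwise: each repeated letter contributes one unit. For the higher coefficients, $a_m(e,w)=a_m(e,ws)+a_{m-1}(s,ws)$. So no $a_m$ with $m\ge2$ appears if, whenever a repeated letter $s$ is peeled off, $R_{s,ws}$ is a pure power of $q-1$. This depends on the order in which letters are repeated. For three generators with all $m(s_i,s_j)\ge3$, compare two orders.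

- The palindrome $w=s_1s_2s_3s_2s_1$ (reduced by Tits' theorem if in addition $m(s_2,s_3)\ge4$, since then no braid move applies). The last letter contributes $R_{s_1,s_1s_2s_3s_2}=qR_{s_1s_2,s_1s_2s_3}+(q-1)R_{s_1,s_1s_2s_3}=q(q-1)+(q-1)^3$, not a pure power, because $s_1$ does precede $s_2$ in $s_1s_2s_3$. The result is $(q-1)^5+2q(q-1)^3+q^2(q-1)$, with an $a_2$. (The letter $s_2$ before it contributes $R_{s_2,s_1s_2s_3}=(q-1)^2$.)
- The square $w=s_1s_2s_3s_1s_2s_3$. When $s_3$ is peeled off, we need $R_{s_3,s_1s_2s_3s_1s_2}$; peeling $s_2$ asks whether $s_3s_2\le s_1s_2s_3s_1$, and the answer is no, because $s_3$ stands after the only $s_2$. The next step, with $s_1$, is the same.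

So the second pass should run through the letters in the same order as the first.

## 5. The square of a product of pairwise non-commuting generators

**Theorem 2.** Let $s_1,\dots,s_r$ ($r\ge3$) be distinct generators in a Coxeter system such that each $s_is_j$ ($i\ne j$) has order $\ge3$ (possibly $\infty$). Let $w=(s_1\cdots s_r)(s_1\cdots s_r)$. Then $\ell(w)=2r$ and
$$R_{e,w}(q)=(q-1)^{2r}+r\,q\,(q-1)^{2r-2}=(q-1)^{2r-2}\bigl(q^2+(r-2)q+1\bigr).\tag{7}$$
For $0\le n\le2r$ this gives
$$[q^n]R_{e,w}=(-1)^n\binom{2r}n\left(1-\frac{n(2r-n)}{2(2r-1)}\right),\tag{8}$$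
so $|[q^n]R_{e,w}|>\binom{2r}n$ if and only if $n(2r-n)>4(2r-1)$.

*Proof.* Put $w_k=s_1\cdots s_r\,s_1\cdots s_k$ for $0\le k\le r$, so that $w_0=s_1\cdots s_r$ and $w_r=w$.

**Reducedness.** This step makes (1) applicable with the last letter of each word. In the defining word of $w_k$, equal letters are at distance $r\ge3$. So any three consecutive letters are distinct: there is no factor $ss$ and no factor $sts$. A braid move needs an alternating factor with $m(s_i,s_j)\ge3$ letters, hence a factor $sts$. So no braid move applies, and by Tits' theorem the word is reduced. The same holds for all its prefixes. Thus $\ell(w_k)=r+k$, and $w_ks_k=w_{k-1}<w_k$ for $k\ge1$.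

**Step 0: $R_{e,s_1\cdots s_j}=(q-1)^j$.** This handles words without repetition. By (1), $R_{e,s_1\cdots s_j}=qR_{s_j,\,s_1\cdots s_{j-1}}+(q-1)R_{e,s_1\cdots s_{j-1}}$. The first term vanishes because $s_j\notin\operatorname{supp}(s_1\cdots s_{j-1})$. Induct on $j$.

**Step 1: $R_{s_k,\,s_1\cdots s_r}=(q-1)^{r-1}$ for $1\le k\le r$.** This replaces the lower end $e$ by $s_k$, still with one pass. For $j=r,r-1,\dots,k+1$ we have $s_ks_j>s_k$, so (1) gives
$$R_{s_k,\,s_1\cdots s_j}=qR_{s_ks_j,\,s_1\cdots s_{j-1}}+(q-1)R_{s_k,\,s_1\cdots s_{j-1}}.$$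
The first term is $0$, since $s_j\in\operatorname{supp}(s_ks_j)$ but $s_j\notin\operatorname{supp}(s_1\cdots s_{j-1})$. So we collect $(q-1)^{r-k}$ and arrive at $R_{s_k,\,s_1\cdots s_k}=R_{e,\,s_1\cdots s_{k-1}}=(q-1)^{k-1}$, by the first case of (1) and Step 0.

**Step 2: $R_{s_k,w_{k-1}}=(q-1)^{r+k-2}$ for $1\le k\le r$.** This is the pure power that we wanted, the factor that accompanies each repeated letter. For $1\le j\le k-1$ we have $s_ks_j>s_k$, so (1) gives
$$R_{s_k,w_j}=qR_{s_ks_j,\,w_{j-1}}+(q-1)R_{s_k,w_{j-1}}.$$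
Since $m(s_k,s_j)\ge3$, the only reduced word of $s_ks_j$ is $(s_k,s_j)$. In the reduced word $s_1\cdots s_r\,s_1\cdots s_{j-1}$ of $w_{j-1}$, the letter $s_j$ occurs only at position $j$. The letter $s_k$ occurs only at position $k$, because $k>j-1$, and $k>j$. So $s_k$ followed by $s_j$ is not a subword, $s_ks_j\not\le w_{j-1}$, and the first term is $0$. Applying this for $j=k-1,\dots,1$ gives $R_{s_k,w_{k-1}}=(q-1)^{k-1}R_{s_k,w_0}$, and Step 1 gives $R_{s_k,w_0}=(q-1)^{r-1}$.

**Step 3: assembling.** By (1) with $s=s_k$, and by Step 2,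
$$R_{e,w_k}=(q-1)R_{e,w_{k-1}}+q(q-1)^{r+k-2},\qquad R_{e,w_0}=(q-1)^r .$$
We claim $R_{e,w_k}=(q-1)^{r+k}+kq(q-1)^{r+k-2}$. It is true for $k=0$, and if it holds for $k-1$, the right side above is $(q-1)^{r+k}+(k-1)q(q-1)^{r+k-2}+q(q-1)^{r+k-2}$. Take $k=r$ and use $(q-1)^2+rq=q^2+(r-2)q+1$ to get (7).

**Step 4: coefficients.** From (7), $[q^n]R_{e,w}=(-1)^n\left(\binom{2r}n-r\binom{2r-2}{n-1}\right)$. Moreover, for $1\le n\le2r-1$,
$$r\binom{2r-2}{n-1}=r\binom{2r}n\frac{n(2r-n)}{2r(2r-1)}=\binom{2r}n\frac{n(2r-n)}{2(2r-1)},$$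
and for $n=0,2r$ both ends are $0$. This is (8). The factor $1-\frac{n(2r-n)}{2(2r-1)}$ is at most $1$, so its absolute value exceeds $1$ iff it is less than $-1$, that is, iff $n(2r-n)>4(2r-1)$. $\square$

*Check for $r=3$.* Formula (7) gives $(q-1)^4(q^2+q+1)=q^6-3q^5+3q^4-2q^3+3q^2-3q+1$, well inside (2). Formula (8) at $n=3$ gives $-20\,(1-\tfrac9{10})=-2$, as it should.

## 6. Failure at eight generators, and for every $n\ge5$

**Corollary 3.** The conjectured bound (2) is false. Let $W$ be the universal Coxeter group on $8$ generators, $u=e$ and $w=(s_1s_2\cdots s_8)^2$. Then $\ell(w)=16$ and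
$$R_{e,w}(q)=(q-1)^{14}(q^2+6q+1),\qquad[q^8]R_{e,w}=-14586,\qquad\binom{16}8=12870.$$
The bound fails in every Coxeter group that has $8$ pairwise non-commuting simple generators.

*Proof.* Use Theorem 2 with $r=8$, $n=8$: $n(2r-n)=64>60=4(2r-1)$. Directly, $[q^8](q-1)^{14}(q^2+6q+1)=\binom{14}6-6\binom{14}7+\binom{14}8=3003-6\cdot3432+3003=-14586$, while $\deg R_{e,w}=16$. Theorem 2 only needs that the eight generators are pairwise non-commuting. $\square$

Inside this family eight is the least possible $r$: $n(2r-n)\le r^2$, and $r^2-4(2r-1)=r^2-8r+4$ is negative for $3\le r\le7$ (at $r=7$ it is $-3$).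

**Corollary 4.** For every fixed $n\ge5$ the inequality (2) fails, already with $u=e$. In the family of Theorem 2, it fails as soon as $r>\frac{n^2-4}{2(n-4)}$. As $r\to\infty$, the ratio $[q^n]R_{e,w}\big/\bigl((-1)^n\binom{2r}n\bigr)$ tends to $1-\frac n2$.

*Proof.* The condition $n(2r-n)>8r-4$ reads $2r(n-4)>n^2-4$, which for $n\ge5$ is $r>\frac{n^2-4}{2(n-4)}$. This threshold exceeds $\frac n2$, because $n^2-4>n^2-4n$. So such $r$ satisfy $2r>n$ and $r\ge3$, and Theorem 2 applies. The limit follows from (8), since $\frac{n(2r-n)}{2(2r-1)}\to\frac n2$. $\square$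

For $n=4$ the condition of Theorem 2 would read $8r-16>8r-4$, which never holds, so this family gives no counterexample there.

## 7. Bounds that hold in every Coxeter group

How badly can (2) fail, and for which small $n$ is it true?

**Theorem 5.** Let $(W,S)$ be any Coxeter system, $u<w$, and $d=\ell(w)-\ell(u)$.

1. $R_{u,w}=\sum_{m\ge0}a_m\,q^m(q-1)^{d-2m}$ with integers $a_m\ge0$, $a_0=1$, $0\le a_1\le d-1$, and $a_m\le\binom{a_1}m$ for all $m$.
2. The inequality (2) holds for $n\le2$.
3. For $n=3$: $-2\binom d3\le(-1)^{d-3}[q^3]R_{u,w}\le\binom d3$. For $u=e$ one has $-\binom{d-1}3\le(-1)^{d-3}[q^3]R_{e,w}\le\binom d3$, so (2) holds for $n=3$ and all lower intervals $[e,w]$.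
4. For $n\ge4$: $|[q^n]R_{u,w}|\le3\cdot2^{n-4}\binom dn$.
5. $\sum_n|[q^n]R_{u,w}|\le(1+\sqrt2)^d$. On the other hand, for each $k\ge1$ there are pairs with $d=36k$ and some $n$ with $|[q^n]R_{u,w}|\ge(7/2)^{d/36}\binom dn$. So the failure is exponential in $d$.

Hence, with $\rho_n=\sup_{u<w,\,d\ge n}|[q^n]R_{u,w}|\big/\binom dn$: $\rho_0=\rho_1=\rho_2=1$, $\rho_3\le2$, and $\frac n2-1\le\rho_n\le3\cdot2^{n-4}$ for $n\ge4$; moreover $\rho_n>1$ for all $n\ge5$.

The statements about $\rho_n$ (the supremum is over all Coxeter systems) follow from the rest. The upper bounds are parts 2, 3 and 4. The value $1$ is attained by $R_{e,s_1\cdots s_d}=(q-1)^d$ for $d$ distinct generators; Step 0 in Section 5 applies to distinct generators in any Coxeter system, where the word $s_1\cdots s_j$ is reduced because braid moves keep its letters distinct. The lower bounds for $n\ge4$ and the last claim are Corollary 4. It is not decided here whether the inequality for $n=3$ with general $u$ (only its negative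 side is open), or for $n=4$, always holds.

The proofs of parts 2–4 use (1) in terms of the $c_n$. Let $u\le w$, $ws<w$, and put $\chi=1$ if $us\le ws$ and $\chi=0$ otherwise. Then
$$c_n(u,w)=\begin{cases}c_n(us,ws)&\text{if }us<u,\\ c_n(u,ws)+c_{n-1}(u,ws)-\chi\,c_{n-1}(us,ws)&\text{if }us>u.\end{cases}\tag{9}$$
The first line is clear. For the second, compare coefficients of $q^{d-n}$ in (1). Since $R_{u,ws}=\sum_k(-1)^kc_k(u,ws)q^{d-1-k}$, the term $(q-1)R_{u,ws}$ contributes $(-1)^nc_n(u,ws)-(-1)^{n-1}c_{n-1}(u,ws)$. Since $qR_{us,ws}=\chi\sum_k(-1)^kc_k(us,ws)q^{d-1-k}$, it contributes $(-1)^{n-1}\chi c_{n-1}(us,ws)$. Multiply by $(-1)^n$. When $\chi=0$ the last term of (9) is absent; when $\chi=1$ we have $d\ge2$.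

Below, "if $us<u$, pass to $(us,ws)$" means: $us\le ws$, $d$ and the polynomial are unchanged, and $\ell(ws)<\ell(w)$, so induction on $\ell(w)$ applies.

## 8. Comparing $a_m(us,w)$ with $a_m(u,w)$

To bound $a_m$ through (4) we need to compare $a_{m-1}(us,ws)$ with $a_{m-1}(u,ws)$: two lower ends that differ by $s$ on the right, under the same upper end. Peeling $s$ from the right would disturb this relation, so we peel from the left. That needs a left version of (4).

**Lemma 6.** $R_{u,w}=R_{u^{-1},w^{-1}}$. Hence (1) and (4) also hold with left multiplication.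

*Proof.* This is in Humphreys, *Reflection Groups and Coxeter Groups*, §7.4–7.5; here is the computation. In the Hecke algebra with basis $(T_x)_{x\in W}$ over $\mathbb Z[q,q^{-1}]$, we have $T_xT_s=T_{xs}$ if $xs>x$, and $T_s^2=(q-1)T_s+q$. So $T_s^{-1}=q^{-1}(T_s-(q-1))$. Put $\varepsilon_x=(-1)^{\ell(x)}$. The claim is
$$(T_{w^{-1}})^{-1}=\varepsilon_wq^{-\ell(w)}\sum_x\varepsilon_xR_{x,w}T_x.\tag{10}$$
For the moment, let $r_{x,w}$ denote the coefficients that make (10) true in place of $R_{x,w}$. Then $r_{x,e}$ is $1$ for $x=e$ and $0$ otherwise. Let $ws<w$ and $v=ws$. Then $T_{w^{-1}}=T_{sv^{-1}}=T_sT_{v^{-1}}$, so $(T_{w^{-1}})^{-1}=(T_{v^{-1}})^{-1}T_s^{-1}$. Now $T_xT_s^{-1}=T_{xs}$ if $xs<x$, and $T_xT_s^{-1}=q^{-1}(T_{xs}-(q-1)T_x)$ if $xs>x$. Multiplying by $\varepsilon_wq^{\ell(w)}=-q\,\varepsilon_vq^{\ell(v)}$ we get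
$$\sum_x\varepsilon_xr_{x,w}T_x=-q\sum_{xs<x}\varepsilon_xr_{x,v}T_{xs}-\sum_{xs>x}\varepsilon_xr_{x,v}\bigl(T_{xs}-(q-1)T_x\bigr).$$
Compare coefficients of $T_u$. If $us<u$, only $x=us$ in the last sum contributes: $\varepsilon_ur_{u,w}=-\varepsilon_{us}r_{us,v}=\varepsilon_ur_{us,v}$. If $us>u$, the terms $x=us$ in the first sum and $x=u$ in the second give $\varepsilon_ur_{u,w}=-q\varepsilon_{us}r_{us,v}+(q-1)\varepsilon_ur_{u,v}$, i.e. $r_{u,w}=qr_{us,v}+(q-1)r_{u,v}$. So the $r_{x,w}$ satisfy (1) and agree with the $R_{x,w}$ for $w=e$; induction on $\ell(w)$ gives $r=R$, which proves (10).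

Apply the anti-automorphism $T_x\mapsto T_{x^{-1}}$ to (10): $(T_w)^{-1}=\varepsilon_wq^{-\ell(w)}\sum_x\varepsilon_xR_{x,w}T_{x^{-1}}$. Formula (10) for $w^{-1}$ reads $(T_w)^{-1}=\varepsilon_wq^{-\ell(w)}\sum_x\varepsilon_xR_{x,w^{-1}}T_x$. Comparing coefficients of $T_{u^{-1}}$ gives $R_{u,w}=R_{u^{-1},w^{-1}}$. Inversion preserves length and Bruhat order, so $a_m(u,w)=a_m(u^{-1},w^{-1})$, and (1) and (4) for inverses are the left versions. $\square$

**Lemma 7.** If $u<w$, then $1\le c_1(u,w)\le d$, i.e. $0\le a_1(u,w)\le d-1$.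

*Proof.* Since $c_1=d-a_1$ and $a_1\ge0$, only $c_1\ge1$ needs proof. Induct on $\ell(w)$ and take $ws<w$. If $us<u$, pass to $(us,ws)$. If $us>u$, then (9) and $c_0=1$ give $c_1(u,w)=c_1(u,ws)+1-\chi$. If $u=ws$, then $c_1(u,ws)=0$, and $us=w\not\le ws$ gives $\chi=0$; so $c_1(u,w)=1$. If $u\ne ws$, then $u<ws$ and $c_1(u,w)\ge c_1(u,ws)\ge1$. $\square$

**Lemma 8.** If $s\in S$ and $us>u$, then $a_m(us,w)\le a_m(u,w)$ for all $m$ and all $w\in W$.

*Example.* For $m(s,t)\ge3$ and $w=sts$: $a_1(e,w)=1$, while $R_{s,w}=R_{e,st}=(q-1)^2$ gives $a_1(s,w)=0$.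

*Proof.* Induct on $\ell(w)$. If $us\not\le w$ the left side is $0$. So let $us\le w$; then $w\ne e$, and we choose $p\in S$ with $pw<w$. We use the left version of (4) with $p$, for the lower ends $us$ and $u$. There are three cases.

**Case (i): $pu<u$.** Then $\ell(pus)\le\ell(pu)+1=\ell(u)<\ell(us)$, so $pus<us$ and $\ell(pus)=\ell(us)-1=\ell(u)>\ell(pu)$. By (4), $a_m(us,w)=a_m(pus,pw)$ and $a_m(u,w)=a_m(pu,pw)$. Since $(pu)s>pu$, the induction hypothesis for $pu$ and $pw$ applies.

**Case (ii): $pu>u$ and $pus>us$.** Then $\ell(pus)=\ell(u)+2$ and $\ell(pu)=\ell(u)+1$, so $(pu)s>pu$. Using the induction hypothesis twice,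
$$a_m(us,w)=a_m(us,pw)+a_{m-1}(pus,pw)\le a_m(u,pw)+a_{m-1}(pu,pw)=a_m(u,w).$$

**Case (iii): $pu>u$ and $pus<us$.** Take a reduced word of $u$ followed by $s$; it is a reduced word of $us$. By the exchange condition, $pus$ is obtained from it by deleting one letter. If that letter were in the word of $u$, we could cancel the final $s$ and get $pu$ as a word with $\ell(u)-1$ letters, contradicting $pu>u$. So the deleted letter is the final $s$, and $pus=u$. By (4), first line for $us$ and second line for $u$,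
$$a_m(us,w)=a_m(pus,pw)=a_m(u,pw)\le a_m(u,pw)+a_{m-1}(pu,pw)=a_m(u,w).\qquad\square$$

**Lemma 9.** If $u\le w$, then $a_m(u,w)\le\binom{a_1(u,w)}m$ for all $m\ge0$.

*Example.* The palindrome of Section 4 has $a_1=2$, $a_2=1=\binom22$, so equality can occur. In Theorem 2, $a_1=r$ and $a_2=0$.

*Proof.* Induct on $\ell(w)$. For $w=e$ we have $a_0=1=\binom00$, and all other terms are $0$. Let $ws<w$. If $us<u$, or if $us>u$ and $us\not\le ws$, then by (4) all $a_m(u,w)$ equal those of $(us,ws)$, respectively $(u,ws)$. If $us>u$ and $us\le ws$, put $b=a_1(u,ws)$. Then $a_1(u,w)=b+a_0(us,ws)=b+1$. By (4), by Lemma 8 for the upper end $ws$, and by induction,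
$$a_m(u,w)\le a_m(u,ws)+a_{m-1}(u,ws)\le\binom bm+\binom b{m-1}=\binom{b+1}m.\qquad\square$$

Lemmas 1, 7 and 9 together are part 1 of Theorem 5.

## 9. The coefficients for $n\le3$

By (5), $(-1)^{d-n}[q^n]R_{u,w}=c_n$, so we bound $c_n$.

**Part 2.** For $n=0$, $c_0=1$. For $n=1$, use Lemma 7. For $n=2$ and $d=1$, $c_2=0$. For $n=2$ and $d\ge2$, (6) gives
$$c_2=\binom d2-a_1(d-2)+a_2$$
(recall that $a_2=0$ if $d<4$). By Lemma 9 and $a_1\le d-1$, $a_2\le\frac{a_1(a_1-1)}2\le\frac{a_1(d-2)}2$, so $c_2\le\binom d2$. Since $a_2\ge0$ and $a_1\le d-1$,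
$$c_2\ge\binom d2-(d-1)(d-2)=-\frac{(d-1)(d-4)}2\ge-\binom d2 .$$
So $|c_2(u,w)|\le\binom d2$; this is also true for $u=w$, where $c_2=0$.

**Part 3, upper bound.** If $d<3$, then $c_3=0$. Let $d\ge3$. By (6),
$$c_3=\binom d3-a_1\binom{d-2}2+a_2(d-4)-a_3 ,$$
where $a_2=0$ unless $d\ge4$, and $a_3=0$ unless $d\ge6$. If $a_2=0$, clearly $c_3\le\binom d3$. If $a_2>0$, then $d\ge4$ and by Lemma 9
$$a_2(d-4)\le\frac{a_1}2(a_1-1)(d-4)\le\frac{a_1}2(d-2)(d-3)=a_1\binom{d-2}2 ,$$
so again $c_3\le\binom d3$.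

**Part 3, lower bound for general $u$.** We show $c_3(u,w)\ge-2\binom d3$ for $u\le w$ by induction on $\ell(w)$; if $u=w$, then $c_3=0$. Let $u<w$ and $ws<w$. If $us<u$, pass to $(us,ws)$. If $us>u$, then (9) and $|c_2|\le\binom{d(\cdot,\cdot)}2$ give
$$c_3(u,w)\ge-2\binom{d-1}3-\binom{d-1}2-\binom{d-2}2\ge-2\binom{d-1}3-2\binom{d-1}2=-2\binom d3,$$
where $\binom{d-2}2$ is absent if $\chi=0$.

**Part 3, lower bound for $u=e$.** To improve the constant, we show that the middle term $c_2(e,ws)$ in (9) is never negative.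

**Lemma 10.** $c_2(e,w)\ge0$ for all $w\in W$.

*Proof.* For $\ell(w)\le1$, $c_2=0$. Let $\ell(w)\ge2$.

**Step 1: a sum rule.** Put $\Phi(w)=\sum_{x\le w}R_{x,w}$, which is also the sum over all $x\in W$. Let $ws<w$ and pair each $x$ with $xs>x$ with the element $xs$. By (1), $R_{x,w}=qR_{xs,ws}+(q-1)R_{x,ws}$ and $R_{xs,w}=R_{x,ws}$. So
$$R_{x,w}+R_{xs,w}=q\,(R_{x,ws}+R_{xs,ws}).$$
Summing over the pairs, $\Phi(w)=q\Phi(ws)$. As $\Phi(e)=1$, we get $\Phi(w)=q^{\ell(w)}$. (For $w=s$: $R_{e,s}+R_{s,s}=(q-1)+1=q$.)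

**Step 2: the coefficient of $q^{\ell(w)-2}$.** It is $0$ in $q^{\ell(w)}$. Since $R_{x,w}=\sum_n(-1)^nc_n(x,w)q^{\ell(w)-\ell(x)-n}$, only $\ell(x)\le2$ contributes: $c_2(e,w)$ from $x=e$, $-c_1(s,w)$ from each $x=s\in\operatorname{supp}(w)$, and $c_0=1$ from each $x\le w$ of length $2$. Hence
$$c_2(e,w)=\sum_{s\in\operatorname{supp}(w)}c_1(s,w)-A_2,\qquad A_2=\#\{x\le w:\ell(x)=2\}.$$

**Step 3: estimating both sides.** Let $r=|\operatorname{supp}(w)|$. By (9), $c_1(e,w)=c_1(e,ws)+1-[s\le ws]$ whenever $ws<w$: it grows by $1$ exactly when the letter $s$ is not yet in $\operatorname{supp}(ws)$. As $c_1(e,e)=0$, we get $c_1(e,w)=r$, i.e. $a_1(e,w)=\ell(w)-r$. By Lemma 8 with $u=e$, for $s\in\operatorname{supp}(w)$,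
$$c_1(s,w)=\ell(w)-1-a_1(s,w)\ge\ell(w)-1-a_1(e,w)=r-1 .$$
An element of length $2$ below $w$ is a product $ss'$ of two distinct elements of $\operatorname{supp}(w)$, so $A_2\le r(r-1)$. Therefore $c_2(e,w)\ge r(r-1)-r(r-1)=0$. $\square$

*Example.* For $w=sts$ with $m(s,t)\ge3$, $R_{e,w}=q^3-2q^2+2q-1$ and $c_2=2$. Here $R_{s,w}=R_{e,st}=(q-1)^2$ and $R_{t,w}=(q-1)^2$: for $m(s,t)\ge3$ we have $R_{t,sts}=(q-1)^2$ by Section 3, where only $ts\not\le st$ was used. So the formula reads $2=2+2-2$.

Now let $d=\ell(w)\ge2$ and $ws<w$. By (9), by Lemma 10, and by $|c_2(s,ws)|\le\binom{d-2}2$ if $s\le ws$,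
$$c_3(e,w)\ge c_3(e,ws)-\binom{d-2}2 .$$
Since $c_3=0$ for length at most $1$, iterating down to length $1$ gives
$$c_3(e,w)\ge-\sum_{j=2}^d\binom{j-2}2=-\binom{d-1}3 .$$
This holds for $d=1$ too, where both sides are $0$. Since $\binom{d-1}3\le\binom d3$, (2) holds for $n=3$ and $u=e$. This completes part 3.

## 10. The factor $3\cdot2^{n-4}$ for $n\ge4$

Put $K_4=3$ and $K_n=2K_{n-1}$ for $n\ge5$, so $K_n=3\cdot2^{n-4}$. We show $|c_n(u,w)|\le K_n\binom dn$ for all $u\le w$ and $n\ge4$, first for $n=4$ and then by induction on $n$; for each $n$ we induct on $\ell(w)$. For $u=w$ we have $c_n=0$. Let $u<w$ and $ws<w$. If $us<u$, pass to $(us,ws)$. So let $us>u$.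

**The case $n=4$.** The aim is to use the asymmetric interval for $c_3$ from part 3, which costs a factor $3$ instead of the $4$ that $|c_3|\le2\binom\cdot3$ would give. By (9), $c_4(u,w)-c_4(u,ws)=c_3(u,ws)-\chi c_3(us,ws)$. Since $-2\binom{d-1}3\le c_3(u,ws)\le\binom{d-1}3$ and, if $\chi=1$, $-2\binom{d-2}3\le c_3(us,ws)\le\binom{d-2}3$, this difference is at most $\binom{d-1}3+2\binom{d-2}3\le3\binom{d-1}3$ and at least $-2\binom{d-1}3-\binom{d-2}3\ge-3\binom{d-1}3$; for $\chi=0$ the $\binom{d-2}{3}$ terms are absent. By induction on $\ell(w)$,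
$$|c_4(u,w)|\le3\binom{d-1}4+3\binom{d-1}3=3\binom d4 .$$

**The case $n\ge5$.** By (9) and the bounds for $n$ (shorter $w$) and for $n-1$,
$$|c_n(u,w)|\le K_n\binom{d-1}n+K_{n-1}\left(\binom{d-1}{n-1}+\binom{d-2}{n-1}\right)\le K_n\binom{d-1}n+2K_{n-1}\binom{d-1}{n-1}=K_n\binom dn,$$
where the $\binom{d-2}{n-1}$ term is absent if $\chi=0$. This proves part 4.

## 11. Coefficient sums and direct products

**Part 5, upper bound.** Let $\Sigma(u,w)=\sum_n|[q^n]R_{u,w}|$ and $\lambda=1+\sqrt2$, so that $2\lambda+1=\lambda^2$. We show $\Sigma(u,w)\le\lambda^d$ for $u\le w$ by induction on $\ell(w)$. If $u=w$, $\Sigma=1$. Let $u<w$ and $ws<w$. If $us<u$, pass to $(us,ws)$. If $us>u$, then (1) gives $\Sigma(u,w)\le2\Sigma(u,ws)+\Sigma(us,ws)$, where the last term is absent when $us\not\le ws$, in particular when $d=1$. If it is present, $\Sigma(u,w)\le2\lambda^{d-1}+\lambda^{d-2}=\lambda^{d-2}(2\lambda+1)=\lambda^d$. If it is absent, $\Sigma(u,w)\le2\lambda^{d-1}\le\lambda^d$.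

**Part 5, multiplicativity.** To produce exponential failure we multiply examples. Let $(W_1,S_1)$ and $(W_2,S_2)$ be Coxeter systems and $W=W_1\times W_2$ with $S=S_1\cup S_2$. Length is additive, and the reflections of $W$ are those of the two factors. So an arrow $u\to w$ in $W$ is an arrow in one coordinate with the other fixed, and the Bruhat order of $W$ is the product order. We claim that $R_{(u_1,u_2),(w_1,w_2)}=R_{u_1,w_1}R_{u_2,w_2}$. It is enough that the right side satisfies (i)–(iii). If $(u_1,u_2)\not\le(w_1,w_2)$, some $u_i\not\le w_i$ and the product is $0$; if $u=w$, it is $1$. For $s\in S_1$, the conditions $ws<w$ and $us<u$ concern only the first coordinate, and (1) for the product is (1) for $R_{u_1,w_1}$ multiplied by $R_{u_2,w_2}$; similarly for $s\in S_2$. Uniqueness proves the claim.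

**Part 5, lower bound.** Take the example of Theorem 2 with $r=18$, for instance in the universal Coxeter group on $18$ generators: $d=36$ and $R_{e,w}=(q-1)^{34}(q^2+16q+1)$, so
$$|R_{e,w}(-1)|=2^{34}\cdot|2-16|=14\cdot2^{34}=\tfrac72\cdot2^{36}.$$
For the $k$-fold product of this example, the $R$-polynomial $R$ has $d=36k$ and $|R(-1)|=(7/2)^k\,2^{36k}$. Hence
$$\sum_n|[q^n]R|\ge|R(-1)|=(7/2)^k\sum_n\binom dn .$$
If $|[q^n]R|<(7/2)^k\binom dn$ held for every $n$ with $0\le n\le d$, summing would contradict this. So some $n$ satisfies $|[q^n]R|\ge(7/2)^k\binom dn=(7/2)^{d/36}\binom dn$. This proves part 5 and completes the proof of Theorem 5. $\blacksquare$
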